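\title{The Balmer spectrum of the category generated by the unit\\ in equivariant Kasparov theory}

\begin{abstract}
Let $G$ be a compact Lie group and let $\mathcal T^G_c$ be the thick subcategory of the equivariant Kasparov category $\mathrm{KK}^G$ generated by the tensor unit. We prove that the Balmer spectrum of $\mathcal T^G_c$ is homeomorphic to the Zariski spectrum of the representation ring $R(G)$, and that the support of an object corresponds to the support of its $K$-theory as an $R(G)$-module. The proof shows that every prime of $\mathcal T^G_c$ is pulled back from an abelian subgroup $S$ and a regular point of $\operatorname{Spec}R(S)$, where a Koszul object plays the part of a residue field, and that the subgroup and the point can be chosen so that they are unique up to conjugacy.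
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a compact Lie group. The equivariant Kasparov category $\mathrm{KK}^G$ has the separable $G$-$C^*$-algebras as objects and the Kasparov groups $\mathrm{KK}^G(A,B)$ as morphism sets. It is a symmetric tensor triangulated category: a triangulated category, with suspension $T$, that carries a symmetric monoidal structure exact in each variable. The tensor product is the minimal $C^*$-tensor product $A\otimes B$ with the diagonal action, and the unit $\mathbf 1$ is $\mathbb C$ with the trivial action. Bott periodicity gives $T^2\cong\mathrm{id}$, and $\operatorname{End}(\mathbf 1)$ is the complex representation ring $R(G)$, a commutative noetherian ring.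

The category $\mathrm{KK}^G$ has only countable coproducts. Accordingly, a triangulated subcategory is called \emph{localizing} if it is closed under countable coproducts, and an object $A$ is called \emph{compact} if $\operatorname{Hom}(A,-)$ commutes with countable coproducts. Let $\mathcal T^G$ be the localizing subcategory of $\mathrm{KK}^G$ generated by $\mathbf 1$. It is a tensor triangulated category, compactly generated in this countable sense by the compact object $\mathbf 1$, and its subcategory of compact objects is $\mathcal T^G_c=\langle\mathbf 1\rangle$, the thick subcategory generated by $\mathbf 1$. (A triangulated subcategory is \emph{thick} if it is closed under retracts.) Thus $\mathcal T^G_c$ consists of the objects that are built from $\mathbb C$ in finitely many steps by suspensions, cones and retracts. It is an essentially small symmetric tensor triangulated category.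

For such a category $\mathcal K$, a \emph{thick ideal} is a thick subcategory $\mathcal J$ with $a\otimes b\in\mathcal J$ for all $a\in\mathcal J$ and $b\in\mathcal K$. A \emph{prime} is a proper thick ideal $\mathcal P$ such that $a\otimes b\in\mathcal P$ implies $a\in\mathcal P$ or $b\in\mathcal P$. The \emph{Balmer spectrum} $\operatorname{Sp}(\mathcal K)$ is the set of primes, with the topology that has the \emph{supports}
\[
\operatorname{supp}(a)=\{\mathcal P: a\notin\mathcal P\},\qquad a\in\mathcal K,
\]
as a basis of closed sets. One should read a prime as the class of objects that are negligible at some point, and $\operatorname{supp}(a)$ as the set of points at which $a$ is not negligible. The problem is to compute $\operatorname{Sp}(\mathcal T^G_c)$.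

Two constructions suggest the answer. First, $f\in R(G)$ is an endomorphism of $\mathbf 1$, and its cone $\operatorname{cone}(f)$ measures the failure of $f$ to be invertible. So $f$ should be said to vanish at $\mathcal P$ when $\operatorname{cone}(f)$ is not negligible there, and we set
\[
\rho_G\colon\operatorname{Sp}(\mathcal T^G_c)\to\operatorname{Spec}R(G),\qquad \rho_G(\mathcal P)=\{f\in R(G):\operatorname{cone}(f)\notin\mathcal P\}.
\]
Second, every object $x$ has the $R(G)$-modules $\pi_i(x)=\operatorname{Hom}(T^i\mathbf 1,x)$, and we put $\pi_*=\pi_0\oplus\pi_1$. On $\mathcal T^G_c$ these modules are finitely generated and vanish only for $x=0$, so it is natural to call $x$ negligible at $\mathfrak p\in\operatorname{Spec}R(G)$ when it lies in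
\[
\mathcal J^G_{\mathfrak p}=\{x\in\mathcal T^G_c:\pi_*(x)_{\mathfrak p}=0\}.
\]
For the trivial group $R(G)=\mathbb Z$; here $\mathcal J_{(0)}$ consists of the objects $x$ with $\pi_*(x)$ finite, and $\mathcal J_{(\ell)}$ of those with $\pi_*(x)$ finite of order prime to $\ell$. One guesses that the two constructions are inverse to each other. That $\operatorname{Sp}(\mathcal T^G_c)$ is homeomorphic to $\operatorname{Spec}R(G)$ is posed as a conjecture in \cite{thesis}. We prove it in the following form, where $\operatorname{Supp}_RM=\{\mathfrak p:M_{\mathfrak p}\ne0\}$.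

\begin{theorem}\label{thm:main}
For every compact Lie group $G$, the map $\rho_G$ is a homeomorphism with inverse $\mathfrak p\mapsto\mathcal J^G_{\mathfrak p}$, and $\rho_G(\operatorname{supp}x)=\operatorname{Supp}_{R(G)}\pi_*(x)$ for all $x\in\mathcal T^G_c$.
\end{theorem}

Localizing subcategories of $\mathcal T^G$ are not treated in this paper.

Formal arguments show that $\rho_G$ is continuous and surjective and that the theorem follows once $\rho_G$ is injective (Sections \ref{sec:duals} and \ref{sec:rho}). The difficulty is visible in the claim that $\mathcal J^G_{\mathfrak p}$ is prime, which says that $\pi_*(x\otimes y)_{\mathfrak p}\ne0$ whenever $\pi_*(x)_{\mathfrak p}\ne0$ and $\pi_*(y)_{\mathfrak p}\ne0$. This is a statement of K\"unneth type, and the axioms of a tensor triangulated category offer no formula for $\pi_*(x\otimes y)$. Injectivity is proved in three steps.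
\begin{enumerate}
\item \emph{Regular points} (Section~\ref{sec:regular}). Let $B$ be abelian and $\mathfrak q\in\operatorname{Spec}R(B)$ such that the character group $\hat B$ has no torsion of order equal to the residue characteristic of $\mathfrak q$. Then $R(B)_{\mathfrak q}$ is regular, and a tensor product $\kappa$ of cones behaves like a residue field: up to $\mathcal J^B_{\mathfrak q}$, every $a\otimes\kappa$ is a sum of suspensions of $\kappa$. It follows that exactly one prime lies over $\mathfrak q$.
\item \emph{Descent} (Section~\ref{sec:descent}). Every prime of $\mathcal T^G_c$ is the preimage under restriction of a prime over such a point $\mathfrak q$, for some closed abelian subgroup $B\le G$. The geometric input is a flag manifold and the unit circles of characters.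
\item \emph{Conjugacy} (Section~\ref{sec:conj}). After shrinking $B$, the pair $(B,\mathfrak q)$ is determined up to conjugacy by the prime of $R(G)$ below $\mathfrak q$.
\end{enumerate}
Section~\ref{sec:examples} carries out the first step for the trivial group and the second for the group of order two.

\section{Conventions and background}\label{sec:background}

All subgroups are closed. We write $R=R(G)$, $\mathcal T=\mathcal T^G$, $\mathcal K=\mathcal K^G=\mathcal T^G_c$, $\rho=\rho_G$ and $\mathcal J_{\mathfrak p}=\mathcal J^G_{\mathfrak p}$. The results of Sections \ref{sec:background}--\ref{sec:rho} hold for every compact Lie group and will be applied to subgroups of $G$ as well. The residue field of a prime ideal $\mathfrak p$ is $k(\mathfrak p)$.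

\subsection*{Triangulated categories}
The thick subcategory generated by a class $\mathcal C$ of objects is written $\langle\mathcal C\rangle$. An exact functor $F$ maps $\langle\mathcal C\rangle$ into $\langle F(\mathcal C)\rangle$. We use three facts throughout.
\begin{itemize}
\item[(T1)] The cone of the zero map $a\to b$ is $b\oplus Ta$.
\item[(T2)] By the octahedral axiom, $\operatorname{cone}(gf)\in\langle\operatorname{cone}(f),\operatorname{cone}(g)\rangle$.
\item[(T3)] Let $\theta$ be a natural transformation between homological (or between cohomological) functors. By the five lemma, the objects $y$ for which $\theta$ is bijective on $T^iy$ for all $i$ form a thick subcategory. It is localizing if both functors preserve countable coproducts (or turn them into products). So if $\theta$ is bijective on $\mathbf 1$ and $T\mathbf 1$, it is bijective on $\mathcal K$, and in the localizing case on $\mathcal T$.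
\end{itemize}
Every thick subcategory $\mathcal J$ of $\mathcal K$ is an ideal, because the objects $b$ with $\mathcal J\otimes b\subseteq\mathcal J$ form a thick subcategory that contains $\mathbf 1$.

An element $f\in R$ acts on an object $x$ of $\mathrm{KK}^G$ by $f\cdot\mathrm{id}_x=f\otimes x$. This action commutes with all morphisms and is compatible with $T$, so each $\operatorname{Hom}(x,y)$ is an $R$-module and composition is $R$-bilinear. We say that $f$ \emph{kills} $x$ if $f\cdot\mathrm{id}_x=0$; then $f$ kills every $x\otimes y$ and annihilates $\operatorname{Hom}(x,y)$ and $\operatorname{Hom}(y,x)$. The object $x\otimes\operatorname{cone}(f)$ is a cone of $f\cdot\mathrm{id}_x$. We have $\pi_{i+2}\cong\pi_i$, and a triangle $x\to y\to z\to Tx$ gives a long exact sequence of $R$-modules $\cdots\to\pi_i(x)\to\pi_i(y)\to\pi_i(z)\to\pi_{i-1}(x)\to\cdots$. Since localization is exact, $\mathcal J_{\mathfrak p}$ is a thick subcategory of $\mathcal K$, hence a thick ideal.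

\begin{lemma}\label{lem:cone}
Let $f\in R$ and let $\mathbf 1\xrightarrow{f}\mathbf 1\xrightarrow{a}C\xrightarrow{b}T\mathbf 1$ be a triangle.
\begin{itemize}
\item[(a)] There is $g\in\pi_1(C)$ with $f\cdot\mathrm{id}_C=gb$, and $f^2$ kills $C$.
\item[(b)] If $f^n$ kills $z\in\mathrm{KK}^G$, then $z\in\langle z\otimes\operatorname{cone}(f)\rangle$; if $n=1$, then $z$ is a retract of $z\otimes\operatorname{cone}(f)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $(f\cdot\mathrm{id}_C)a=af=0$, the map $f\cdot\mathrm{id}_C$ factors as $gb$. Since $b(f\cdot\mathrm{id}_C)=(Tf)b=0$, we get $f^2\cdot\mathrm{id}_C=gb(f\cdot\mathrm{id}_C)=0$.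

(b) By (T1), $z$ is a retract of the cone $z\otimes\operatorname{cone}(f^n)$ of $f^n\cdot\mathrm{id}_z=0$. By (T2) and induction, this cone lies in $\langle\operatorname{cone}(f\cdot\mathrm{id}_z)\rangle$.
\end{proof}

\subsection*{Equivariant Kasparov theory}
An equivariant $*$-homomorphism defines a morphism of $\mathrm{KK}^G$, and homotopic ones define the same morphism. Countable coproducts are $c_0$-direct sums, and $\otimes$ preserves them. The functor $C_0(\mathbb R)\otimes-$ agrees with $T$, Bott periodicity making the distinction between $T$ and $T^{-1}$ immaterial. An extension $0\to I\to E\to Q\to0$ with an equivariant completely positive contractive section gives a triangle $I\to E\to Q\to TI$. We use the following facts.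
\begin{itemize}
\item[(F1)] (Green--Julg) $\pi_i(A)=K_i(G\ltimes A)$ for $A\in\mathrm{KK}^G$. Hence $\pi_*(A)$ is countable and $\mathbf 1$ is compact in $\mathrm{KK}^G$. Since $C^*G$ is a $c_0$-sum of matrix algebras, $\pi_0(\mathbf 1)=R$ and $\pi_1(\mathbf 1)=0$. In particular $R$ is countable.
\item[(F2)] For $H\le G$, restriction $\operatorname{Res}_H\colon\mathrm{KK}^G\to\mathrm{KK}^H$ is a tensor triangulated functor that preserves countable coproducts and the unit. It maps $\mathcal K^G$ to $\mathcal K^H$ and induces the usual map $R(G)\to R(H)$. There is an exact functor $\operatorname{Ind}_H^G\colon\mathrm{KK}^H\to\mathrm{KK}^G$ with $\operatorname{Ind}_H^G\operatorname{Ind}_L^H\cong\operatorname{Ind}_L^G$ and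
\[
\operatorname{Ind}_H^G\operatorname{Res}_HA\cong C(G/H)\otimes A .
\]
This isomorphism is natural for equivariant $*$-homomorphisms, and therefore for all morphisms of $\mathrm{KK}^G$, because each of these is a composite of $*$-homomorphisms and inverses of $*$-homomorphisms that are invertible in $\mathrm{KK}^G$. In particular $\operatorname{Ind}_H^G\mathbf 1=C(G/H)$, $\operatorname{Ind}_H^GC(H/L)\cong C(G/L)$, and a morphism $\phi$ of $\mathrm{KK}^G$ with $\operatorname{Res}_H\phi=0$ satisfies $\phi\otimes C(G/H)=0$.
\item[(F3)] An extension of separable $G$-$C^*$-algebras with commutative quotient $Q$ gives a triangle. Indeed $Q$ is nuclear, so the Choi--Effros theorem gives a completely positive contractive section $\sigma$, and $b\mapsto\int_Gg\,\sigma(g^{-1}b)\,dg$ is an equivariant one.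
\item[(F4)] (Equivariant Bott periodicity) For a one-dimensional complex representation $\chi$ of $G$, the Bott class in $\mathrm{KK}^G(\mathbf 1,C_0(\chi))$ is invertible, and its restriction to the origin is $\pm(1-\chi^{\pm1})\in R$. As $1-\chi^{-1}=-\chi^{-1}(1-\chi)$, this is a unit multiple of $1-\chi$.
\end{itemize}

\begin{lemma}\label{lem:fg}
Let $x,y\in\mathcal K$ and $\mathfrak p\in\operatorname{Spec}R$.
\begin{itemize}
\item[(a)] The $R$-modules $\operatorname{Hom}(x,y)$ and $\pi_*(x)$ are finitely generated, hence countable.
\item[(b)] If $x\in\mathcal J_{\mathfrak p}$, then some $s\in R\setminus\mathfrak p$ kills $x$. If $\pi_*(x)=0$, then $x=0$.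
\end{itemize}
\end{lemma}

\begin{proof}
(a) This holds for $x,y\in\{\mathbf 1,T\mathbf 1\}$ by (F1). Since $R$ is noetherian, finite generation passes to submodules, quotients and extensions, so by long exact sequences it passes to thick closures, first in $y$ and then in $x$.

(b) By (T3), $\operatorname{Hom}(y,x)_{\mathfrak p}=0$ for all $y\in\mathcal K$. For $y=x$ this says that $s\cdot\mathrm{id}_x=0$ for some $s\notin\mathfrak p$. The same argument without localization gives $\mathrm{id}_x=0$ when $\pi_*(x)=0$.
\end{proof}

A \emph{finite $G$-CW complex} is a $G$-space $X$ with a filtration $\emptyset=X_{-1}\subseteq X_0\subseteq\dots\subseteq X_n=X$ in which $X_k$ is obtained from $X_{k-1}$ by attaching finitely many cells $G/H\times D^k$ along equivariant maps $G/H\times S^{k-1}\to X_{k-1}$, with trivial action on $D^k$. Each such $H$ is the stabilizer of a point of $X$.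

\begin{lemma}\label{lem:cells}
\begin{itemize}
\item[(a)] If $X$ is a finite $G$-CW complex with cells $G/H_j\times D^{k_j}$, $j=1,\dots,m$, then $C(X)\in\langle C(G/H_1),\dots,C(G/H_m)\rangle$ in $\mathrm{KK}^G$.
\item[(b)] If $\chi\colon G\to U(1)$ is a character of finite order, then $\operatorname{cone}(1-\chi)\in\langle C(G/\ker\chi)\rangle$ in $\mathrm{KK}^G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The kernel of $C(X_k)\to C(X_{k-1})$ is the sum of the algebras $C(G/H_j)\otimes C_0(\mathbb R^k)\cong T^kC(G/H_j)$ over the cells with $k_j=k$. Apply (F3) and induct on $k$.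

(b) Let $D(\chi)$ and $S(\chi)$ be the unit disc and the unit circle of the representation $\chi$. A radial homeomorphism identifies the open disc with $\chi$, so (F3) gives a triangle $C_0(\chi)\to C(D(\chi))\to C(S(\chi))\to TC_0(\chi)$. Evaluation at the origin is an equivariant homotopy equivalence $C(D(\chi))\to\mathbb C$, and the Bott class identifies $C_0(\chi)$ with $\mathbf 1$. By (F4) the first map becomes a unit multiple of $1-\chi$, so $C(S(\chi))\cong\operatorname{cone}(1-\chi)$. If $\chi$ has order $n$, then $G$ acts on $S(\chi)$ through the $n$-th roots of unity. These form one orbit $G/\ker\chi$, and the $n$ arcs between them form one cell $G/\ker\chi\times D^1$. Now use (a).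
\end{proof}

Part (b) is the bridge between algebra and geometry: $\operatorname{cone}(1-\chi)$ lies in $\mathcal K$, but it is built from an induced algebra.

\subsection*{Compact abelian Lie groups}
For such a group $A$, the character group $\hat A=\operatorname{Hom}(A,U(1))$ is finitely generated and $R(A)=\mathbb Z[\hat A]$. By Pontryagin duality, every homomorphism $\hat A\to U(1)$ is evaluation at a unique element of $A$, and $N\mapsto N^\perp=\{a\in A:\theta(a)=1\text{ for all }\theta\in N\}$ is a bijection from subgroups of $\hat A$ to closed subgroups of $A$; restriction of characters identifies the character group of $N^\perp$ with $\hat A/N$. In particular, if $\theta(a)\neq1$ for every nontrivial $\theta\in\hat A$, then $a$ generates a dense subgroup of $A$.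

\section{Duals and tensor nilpotence}\label{sec:duals}

Primes cannot distinguish $x$ from $x\otimes x$, so the theorem requires that $\mathcal J_{\mathfrak p}$ cannot either. We obtain $x\in\langle x\otimes x\rangle$ from a dual of $x$, and the dual from Brown representability. With only countable coproducts available, the represented functor has to take countable values on the generator.

\begin{lemma}[Brown representability]\label{lem:brown}
Let $E\colon\mathcal T^{\mathrm{op}}\to\mathrm{Ab}$ be a cohomological functor that takes countable coproducts to products, with $E(\mathbf 1)$ and $E(T\mathbf 1)$ countable. Then $E$ is representable in $\mathcal T$.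
\end{lemma}

\begin{proof}
We construct objects $Z_0\to Z_1\to\cdots$ of $\mathcal T$ and $h_n\in E(Z_n)$ with $h_{n+1}|_{Z_n}=h_n$. Let $Z_0$ be the coproduct of one copy of $T^i\mathbf 1$ for each $h\in E(T^i\mathbf 1)$, $i=0,1$, and let $h_0$ have component $h$ on the summand indexed by $h$. Given $(Z_n,h_n)$, let $N_n$ be the coproduct of one copy of $T^i\mathbf 1$ for each $\alpha\colon T^i\mathbf 1\to Z_n$ with $\alpha^*h_n=0$, $i=0,1$; there are countably many by (F1). Let $Z_{n+1}$ be the cone of the map $N_n\to Z_n$ with components $\alpha$. Since $h_n|_{N_n}=0$, the class $h_n$ lifts to some $h_{n+1}$.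

Let $Z$ be the cone of $1-\mathrm{shift}\colon\bigoplus Z_n\to\bigoplus Z_n$. The family $(h_n)\in\prod E(Z_n)$ is annihilated by $E(1-\mathrm{shift})$, so there is $h\in E(Z)$ that restricts to every $h_n$. Since $\mathbf 1$ is compact and $1-\mathrm{shift}$ is injective on $\bigoplus_n\pi_i(Z_n)$ for all $i$, the long exact sequence gives $\pi_i(Z)=\operatorname{colim}_n\pi_i(Z_n)$. The map $\pi_i(Z)\to E(T^i\mathbf 1)$, $\phi\mapsto\phi^*h$, is onto, already on $\pi_i(Z_0)$. It is injective, because an element of the kernel comes from some $\alpha\in\pi_i(Z_n)$ with $\alpha^*h_n=0$, and $\alpha$ dies in $Z_{n+1}$. By (T3), $\operatorname{Hom}(-,Z)\to E$ is an isomorphism on $\mathcal T$.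
\end{proof}

\begin{lemma}\label{lem:dual}
For every $x\in\mathcal K$ there are $x^\vee\in\mathcal K$ and morphisms $\eta\colon\mathbf 1\to x\otimes x^\vee$, $e\colon x^\vee\otimes x\to\mathbf 1$ with
\[
(x\otimes e)(\eta\otimes x)=\mathrm{id}_x,\qquad(e\otimes x^\vee)(x^\vee\otimes\eta)=\mathrm{id}_{x^\vee}.
\]
In particular $\eta\otimes x$ is a split monomorphism, and $x\in\langle x^{\otimes a}\rangle$ for all $a\ge1$.
\end{lemma}

\begin{proof}
The functor $E(z)=\operatorname{Hom}(z\otimes x,\mathbf 1)$ satisfies the hypotheses of Lemma~\ref{lem:brown} by Lemma~\ref{lem:fg}(a). Let $x^\vee\in\mathcal T$ represent it, with universal element $e$. For $z,y\in\mathcal T$ consider the natural map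
\[
\theta_{z,y}\colon\operatorname{Hom}(z,y\otimes x^\vee)\to\operatorname{Hom}(z\otimes x,y),\qquad g\mapsto(y\otimes e)(g\otimes x).
\]
We claim that it is always bijective. For $y=\mathbf 1$ this is the definition of $x^\vee$. Let $\omega=T\mathbf 1$. The functor $\omega\otimes-\cong T$ is an equivalence, every $z$ is isomorphic to some $\omega\otimes z'$, and $\theta_{\omega\otimes z',\omega}(\omega\otimes g)=\omega\otimes\theta_{z',\mathbf 1}(g)$; so the claim holds for $y=T\mathbf 1$. For $z=T^i\mathbf 1$ both sides are homological in $y$ and preserve countable coproducts, because $T^i\mathbf 1$ and $T^ix$ are compact; by (T3) the claim holds for $z=T^i\mathbf 1$ and all $y$. For fixed $y$ both sides are cohomological in $z$ and take coproducts to products, and (T3) gives the claim in general.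

Let $\eta=\theta_{\mathbf 1,x}^{-1}(\mathrm{id}_x)$; this is the first identity. Both $e(e\otimes x^\vee\otimes x)$ and $e(x^\vee\otimes x\otimes e)$ equal $e\otimes e$, so
\[
\theta_{x^\vee,\mathbf 1}\bigl((e\otimes x^\vee)(x^\vee\otimes\eta)\bigr)=e\,(x^\vee\otimes x\otimes e)(x^\vee\otimes\eta\otimes x)=e=\theta_{x^\vee,\mathbf 1}(\mathrm{id}),
\]
which is the second identity. By the two identities, $g\mapsto(x\otimes g)\eta$ and $h\mapsto(e\otimes w)(x^\vee\otimes h)$ are inverse bijections between $\operatorname{Hom}(x^\vee,w)$ and $\operatorname{Hom}(\mathbf 1,x\otimes w)$, natural in $w\in\mathcal T$. The second group commutes with countable coproducts in $w$, so $x^\vee$ is compact in $\mathcal T$, that is, $x^\vee\in\mathcal K$.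

Finally, $x$ is a retract of $x\otimes x^\vee\otimes x$, which lies in the ideal $\langle x\otimes x\rangle$. Tensoring with $x^{\otimes(a-1)}$ gives $x^{\otimes a}\in\langle x^{\otimes(a+1)}\rangle$, and the last claim follows by induction.
\end{proof}

The dual has a second use. In the descent step we shall know that $\operatorname{Res}_Bv\in\langle\operatorname{Res}_Bx\rangle$ for certain subgroups $B$ and want a conclusion about $v$ and $x$. A construction of $\operatorname{Res}_Bv$ from $\operatorname{Res}_Bx$ need not lift to $G$, but the vanishing of a morphism can be transported by (F2). The next two lemmas turn membership in $\langle x\rangle$ into the vanishing of a morphism.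

\begin{lemma}\label{lem:nil}
Let $\phi\colon a\to b$ be a morphism in a symmetric tensor triangulated category. The objects $v$ with $\phi^{\otimes N}\otimes v=0$ for some $N\ge1$ form a thick ideal.
\end{lemma}

\begin{proof}
The class is closed under suspension, retracts and tensoring, since these operations preserve zero maps. Let $v'\xrightarrow{\iota}v\to v''\to Tv'$ be a triangle with $\phi^{\otimes N'}\otimes v'=0$ and $\phi^{\otimes N''}\otimes v''=0$. Write
\[
\phi^{\otimes(N'+N'')}\otimes v=(\phi^{\otimes N'}\otimes b^{\otimes N''}\otimes v)\circ(a^{\otimes N'}\otimes\phi^{\otimes N''}\otimes v).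
\]
The right-hand factor becomes zero after composing to $a^{\otimes N'}\otimes b^{\otimes N''}\otimes v''$, since the composite factors through $a^{\otimes N'}\otimes\phi^{\otimes N''}\otimes v''=0$. So it factors through $a^{\otimes N'}\otimes b^{\otimes N''}\otimes\iota$. The composite of this map with the left-hand factor factors through $\phi^{\otimes N'}\otimes b^{\otimes N''}\otimes v'$, which is zero by symmetry of $\otimes$.
\end{proof}

For $x\in\mathcal K$ complete $\eta$ to a triangle $u\xrightarrow{\xi_x}\mathbf 1\xrightarrow{\eta}x\otimes x^\vee\to Tu$ in $\mathcal K$.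

\begin{lemma}\label{lem:xi}
Let $x\in\mathcal K$ and $\xi=\xi_x$. Then $\xi\otimes x=0$. If $v\in\mathcal K$ and $\xi^{\otimes M}\otimes v=0$ for some $M\ge1$, then $v\in\langle x\rangle$.
\end{lemma}

\begin{proof}
We have $(\eta\otimes x)(\xi\otimes x)=0$, and $\eta\otimes x$ is a monomorphism, so $\xi\otimes x=0$. The cone of $\xi$ is $x\otimes x^\vee\in\langle x\rangle$. Since $\xi^{\otimes M}=\xi^{\otimes(M-1)}\circ(u^{\otimes(M-1)}\otimes\xi)$ and the second factor has cone $u^{\otimes(M-1)}\otimes\operatorname{cone}(\xi)\in\langle x\rangle$, (T2) and induction give $\operatorname{cone}(\xi^{\otimes M})\in\langle x\rangle$. If $\xi^{\otimes M}\otimes v=0$, then by (T1) $v$ is a retract of $\operatorname{cone}(\xi^{\otimes M})\otimes v\in\langle x\rangle$.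
\end{proof}

\section{The comparison map and the reduction to injectivity}\label{sec:rho}

Primes are produced by the following analogue of a standard lemma of commutative algebra.

\begin{lemma}[Prime avoidance, Balmer]\label{lem:avoid}
Let $\Sigma$ be a class of objects of $\mathcal K$ that contains $\mathbf 1$ and is closed under $\otimes$ and isomorphism, and let $\mathcal J$ be a thick ideal disjoint from $\Sigma$. Then there is a prime $\mathcal P\supseteq\mathcal J$ disjoint from $\Sigma$.
\end{lemma}

\begin{proof}
By Zorn's lemma choose $\mathcal P$ maximal among the thick ideals that contain $\mathcal J$ and are disjoint from $\Sigma$. It is proper as $\mathbf 1\in\Sigma$. Suppose $a\otimes b\in\mathcal P$ with $a,b\notin\mathcal P$. By maximality there are $y\in\Sigma\cap\langle\mathcal P,a\rangle$ and $y'\in\Sigma\cap\langle\mathcal P,b\rangle$. The objects $c$ with $c\otimes b\in\mathcal P$ form a thick subcategory containing $\mathcal P$ and $a$, so $y\otimes b\in\mathcal P$. The objects $c$ with $y\otimes c\in\mathcal P$ form a thick subcategory containing $\mathcal P$ and $b$, so $y\otimes y'\in\mathcal P\cap\Sigma$,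 a contradiction.
\end{proof}

\begin{lemma}\label{lem:rho}
For every prime $\mathcal P$ of $\mathcal K$ the set $\rho(\mathcal P)$ is a prime ideal of $R$, and $\rho$ is continuous. If $H\le G$ and $\mathcal Q$ is a prime of $\mathcal K^H$, then $\operatorname{Res}_H^{-1}(\mathcal Q)$ is a prime of $\mathcal K^G$, and $\rho_G(\operatorname{Res}_H^{-1}\mathcal Q)$ is the preimage of $\rho_H(\mathcal Q)$ under $R(G)\to R(H)$.
\end{lemma}

\begin{proof}
We have $0\in\rho(\mathcal P)$ because $\operatorname{cone}(0)=\mathbf 1\oplus T\mathbf 1\notin\mathcal P$, and $1\notin\rho(\mathcal P)$ because $\operatorname{cone}(1)=0$. Let $f,g\in\rho(\mathcal P)$ and $r\in R$. The object $z=\operatorname{cone}(f)\otimes\operatorname{cone}(g)$ is not in $\mathcal P$, and by Lemma~\ref{lem:cone}(a) it is killed by $f^2$ and $g^2$, hence by $(f+g)^3$. Lemma~\ref{lem:cone}(b) gives $z\in\langle z\otimes\operatorname{cone}(f+g)\rangle$, so $\operatorname{cone}(f+g)\notin\mathcal P$. As $(rf)^2$ kills $\operatorname{cone}(f)$, the same argument with $z=\operatorname{cone}(f)$ gives $\operatorname{cone}(rf)\notin\mathcal P$. If $f',g'\notin\rho(\mathcal P)$,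 then $\operatorname{cone}(f'g')\in\mathcal P$ by (T2), so $f'g'\notin\rho(\mathcal P)$. For an ideal $I$ of $R$, the set $\rho^{-1}(V(I))=\bigcap_{f\in I}\operatorname{supp}(\operatorname{cone}(f))$ is closed. The last assertion holds because $\operatorname{Res}_H$ is exact, preserves $\otimes$ and $\mathbf 1$, and sends $\operatorname{cone}(f)$ to $\operatorname{cone}(\operatorname{Res}_Hf)$.
\end{proof}

We say that a prime $\mathcal P$ \emph{lies over} $\mathfrak p$ if $\rho(\mathcal P)=\mathfrak p$.

\begin{proposition}\label{prop:reduce}
Let $\mathfrak p\in\operatorname{Spec}R$.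
\begin{itemize}
\item[(a)] If $\mathcal P$ lies over $\mathfrak p$, then $\mathcal J_{\mathfrak p}\subseteq\mathcal P$.
\item[(b)] If $y\in\mathcal K\setminus\mathcal J_{\mathfrak p}$ and $f\in\mathfrak p$, then $y\otimes\operatorname{cone}(f)\notin\mathcal J_{\mathfrak p}$.
\item[(c)] If $x\in\mathcal K\setminus\mathcal J_{\mathfrak p}$, there is a prime $\mathcal P$ over $\mathfrak p$ with $x\notin\mathcal P$. In particular $\rho$ is surjective.
\item[(d)] If exactly one prime lies over $\mathfrak p$, it is $\mathcal J_{\mathfrak p}$. If $\rho_G$ is injective, Theorem~\ref{thm:main} holds for $G$.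
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $x\in\mathcal J_{\mathfrak p}$. By Lemma~\ref{lem:fg}(b) some $s\notin\mathfrak p$ kills $x$, so $x$ is a retract of $x\otimes\operatorname{cone}(s)$, and $\operatorname{cone}(s)\in\mathcal P$ because $s\notin\rho(\mathcal P)$.

(b) Otherwise the long exact sequence shows that $f$ is bijective on the finitely generated $R_{\mathfrak p}$-module $\pi_*(y)_{\mathfrak p}$, which is then zero by Nakayama's lemma.

(c) Write $\mathfrak p=(f_1,\dots,f_n)$ and $\kappa=\operatorname{cone}(f_1)\otimes\dots\otimes\operatorname{cone}(f_n)$. By Lemma~\ref{lem:dual}, $x^{\otimes a}\notin\mathcal J_{\mathfrak p}$ for $a\ge1$, and $\mathbf 1\notin\mathcal J_{\mathfrak p}$ since $R_{\mathfrak p}\ne0$. Repeated use of (b) gives $x^{\otimes a}\otimes\kappa^{\otimes b}\notin\mathcal J_{\mathfrak p}$ for all $a,b\ge0$. By Lemma~\ref{lem:avoid} there is a prime $\mathcal P\supseteq\mathcal J_{\mathfrak p}$ that contains none of these objects. Since $\kappa\notin\mathcal P$, no $\operatorname{cone}(f_i)$ lies in $\mathcal P$, so $\mathfrak p\subseteq\rho(\mathcal P)$. If $s\notin\mathfrak p$,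 then $s$ is bijective on $R_{\mathfrak p}$, so $\operatorname{cone}(s)\in\mathcal J_{\mathfrak p}\subseteq\mathcal P$ and $s\notin\rho(\mathcal P)$. For surjectivity take $x=\mathbf 1$.

(d) Let $\mathcal P$ be the only prime over $\mathfrak p$. Then $\mathcal J_{\mathfrak p}\subseteq\mathcal P$ by (a), and an object $x\in\mathcal P\setminus\mathcal J_{\mathfrak p}$ would contradict (c). If $\rho$ is injective, it is a continuous bijection with inverse $\mathfrak p\mapsto\mathcal J_{\mathfrak p}$, and $\rho(\operatorname{supp}x)=\{\mathfrak p:x\notin\mathcal J_{\mathfrak p}\}=\operatorname{Supp}_R\pi_*(x)$. This set is closed because $\pi_*(x)$ is finitely generated. Every closed subset of $\operatorname{Sp}(\mathcal K)$ is an intersection of supports and a bijection preserves intersections, so $\rho$ is a closed map.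
\end{proof}

\section{The trivial group and the group of order two}\label{sec:examples}

\subsection*{The trivial group}
Here $R=\mathbb Z$. Let $\ell$ be a prime number and $\kappa=\operatorname{cone}(\ell)$. As $\pi_1(\mathbf 1)=0$, the long exact sequence gives $\pi_0(\kappa)=\mathbb Z/\ell$ and $\pi_1(\kappa)=0$. In Lemma~\ref{lem:cone}(a) we then have $g=0$, so $\ell$ itself kills $\kappa$, not only $\ell^2$. For $a\in\mathcal K$, therefore, $\pi_j(a\otimes\kappa)$ is an $\mathbb F_\ell$-vector space of finite dimension $n_j$, and each basis vector $\alpha\colon T^j\mathbf 1\to a\otimes\kappa$ satisfies $\alpha\circ(\ell\cdot\mathrm{id})=0$ and so extends over $T^j\kappa$. The sum of these extensions is bijective on $\pi_*$, so its cone vanishes by Lemma~\ref{lem:fg}(b), and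
\begin{equation}\label{eq:field}
a\otimes\kappa\cong\kappa^{\oplus n_0}\oplus(T\kappa)^{\oplus n_1}.
\end{equation}
This is the sense in which $\kappa$ is a residue field. Let $\mathcal P$ lie over $(\ell)$, so that $\kappa\notin\mathcal P$. If $a\in\mathcal P$, then $a\otimes\kappa\in\mathcal P$, which by \eqref{eq:field} forces $a\otimes\kappa=0$, and $a\in\mathcal J_{(\ell)}$ by Proposition~\ref{prop:reduce}(b). With part (a) of that proposition, $\mathcal P=\mathcal J_{(\ell)}$.

Let $\mathcal P$ lie over $(0)$ and $a\in\mathcal P$. Choose maps $T^j\mathbf 1\to a$ that form a basis of $\pi_*(a)\otimes\mathbb Q$. The cone of their sum lies in $\mathcal J_{(0)}\subseteq\mathcal P$, so the source, a sum of suspensions of $\mathbf 1$, lies in $\mathcal P$ and must be zero. Hence $a\in\mathcal J_{(0)}$ and $\mathcal P=\mathcal J_{(0)}$. This proves the theorem for the trivial group.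

\subsection*{The group of order two}
Let $G=C_2$ with sign character $\chi$, so $R=\mathbb Z[\chi]/(\chi^2-1)$, and put $\epsilon=1-\chi$. The map $a+b\chi\mapsto(a+b,a-b)$ embeds $R$ in $\mathbb Z\times\mathbb Z$ and becomes bijective after inverting $2$, while $R/2=\mathbb F_2[\epsilon]/(\epsilon^2)$. So $\operatorname{Spec}R$ consists of two copies of $\operatorname{Spec}\mathbb Z$ glued at the point $\mathfrak m=(2,\epsilon)$. For $\mathfrak p\ne\mathfrak m$ the ring $R_{\mathfrak p}$ is $\mathbb Q$ or $\mathbb Z_{(\ell)}$ with $\ell$ odd; these points are covered by Section~\ref{sec:regular}, which is the argument above with denominators.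

At $\mathfrak m$ that argument breaks down. The ring $R_{\mathfrak m}$ is not a domain, since $(1-\chi)(1+\chi)=0$ and the annihilator of each factor is generated by the other, which lies in $\mathfrak m$. For $c=\operatorname{cone}(2)$ we have $\pi_0(c)=R/2$ and $\pi_1(c)=0$, and $\epsilon$ has kernel and cokernel $\mathbb F_2$ on $R/2$. So $\kappa=c\otimes\operatorname{cone}(\epsilon)$ has $\pi_0(\kappa)\cong\pi_1(\kappa)\cong\mathbb F_2$, and one copy of $\kappa$ for each basis vector is too much.

Instead we descend to the trivial group. Since $\epsilon^2=2\epsilon$, the element $\epsilon^4=4\epsilon^2$ kills $c$. Lemmas \ref{lem:cone}(b) and \ref{lem:cells}(b) give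
\[
c\in\langle c\otimes\operatorname{cone}(\epsilon)\rangle\subseteq\langle c\otimes C(C_2)\rangle\subseteq\langle C(C_2)\rangle,
\]
the last inclusion because $c\otimes C(C_2)$ is the cone of $2$ on $C(C_2)$. Let $\mathcal P$ lie over $\mathfrak m$, so that $c\notin\mathcal P$, and let $\operatorname{Res}$ be restriction to the trivial group. We claim that $\mathcal P=\operatorname{Res}^{-1}(\mathcal J_{(2)})$; then only one prime lies over $\mathfrak m$.

If $\operatorname{Res}x\in\mathcal J_{(2)}$, then $\pi_*(\operatorname{Res}x)$ is finite of odd order, so $\operatorname{Res}(x\otimes c)=0$ and $x\otimes c\otimes C(C_2)=0$ by (F2). Hence $x\otimes c\otimes c=0\in\mathcal P$, and $x\in\mathcal P$. Conversely, let $x\in\mathcal P$ and suppose $\operatorname{Res}x\notin\mathcal J_{(2)}$. By \eqref{eq:field} and Proposition~\ref{prop:reduce}(b), $\operatorname{Res}(x\otimes c)$ is a nonzero sum of suspensions of $\operatorname{Res}c$, so $\operatorname{Res}c\in\langle\operatorname{Res}x\rangle$. Let $\xi=\xi_x$. From $\operatorname{Res}\xi\otimes\operatorname{Res}x=0$ and Lemma~\ref{lem:nil} we get $\operatorname{Res}(\xi^{\otimes N}\otimes c)=0$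 for some $N$, so $(\xi^{\otimes N}\otimes c)\otimes C(C_2)=0$. A second use of Lemma~\ref{lem:nil} gives $(\xi^{\otimes N}\otimes c)^{\otimes N'}\otimes c=0$, and then $c^{\otimes(N'+1)}\in\langle x\rangle\subseteq\mathcal P$ by Lemma~\ref{lem:xi}, which contradicts $c\notin\mathcal P$.

The object $c$ cannot be replaced by $\mathbf 1$ here. Since $\operatorname{Res}\epsilon=0$, (F2) and Lemma~\ref{lem:nil} show that a power of $\epsilon$ kills each object of $\langle C(C_2)\rangle$, while $\epsilon\mapsto(0,2)$ is not nilpotent in $R$. So $\mathbf 1\notin\langle C(C_2)\rangle$: the subgroups to which one can descend depend on the residue characteristic.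

\section{Regular points}\label{sec:regular}

A noetherian local ring of dimension $d$ is \emph{regular} if its maximal ideal is generated by $d$ elements. Such a ring is a domain, and any such generators $f_1,\dots,f_d$ form a regular sequence: $f_i$ is injective on the quotient by $(f_1,\dots,f_{i-1})$. The localizations at primes of a smooth algebra over $\mathbb Z[\frac1m]$ are regular.

\begin{definition}\label{def:good}
A pair $(B,\mathfrak q)$ is \emph{good} if $B$ is a compact abelian Lie group, $\mathfrak q\in\operatorname{Spec}R(B)$, and $\hat B$ has no $p$-torsion in case $p=\operatorname{char}k(\mathfrak q)>0$.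
\end{definition}

For a good pair the ring $R(B)_{\mathfrak q}$ is regular. Indeed, write $\hat B\cong\mathbb Z^r\times M$ with $M$ finite of order $m$. Then $m\notin\mathfrak q$, because $\mathfrak q\cap\mathbb Z$ is $0$ or $(p)$ with $p\nmid m$. So $R(B)_{\mathfrak q}$ is a localization of $\mathbb Z[\frac1m][\hat B]$, which is the tensor product over $\mathbb Z[\frac1m]$ of a Laurent polynomial ring and of rings $\mathbb Z[\frac1m][t]/(t^{m'}-1)$ with $m'\mid m$. The latter are \'etale, as the derivative $m't^{m'-1}$ is a unit, so the tensor product is smooth over $\mathbb Z[\frac1m]$.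

Let $d=\dim R(B)_{\mathfrak q}$, choose $f_1,\dots,f_d\in\mathfrak q$ that generate $\mathfrak qR(B)_{\mathfrak q}$, and define the Koszul objects $\kappa_0=\mathbf 1$, $\kappa_i=\kappa_{i-1}\otimes\operatorname{cone}(f_i)$ and $\kappa=\kappa_d$ in $\mathcal K^B$. The triangles
\begin{equation}\label{eq:koszul}
\kappa_{i-1}\xrightarrow{f_i}\kappa_{i-1}\to\kappa_i\to T\kappa_{i-1}
\end{equation}
give a canonical map $\lambda\colon\mathbf 1=\kappa_0\to\kappa_1\to\dots\to\kappa$.

\begin{proposition}\label{prop:regular}
Let $(B,\mathfrak q)$ be good.
\begin{itemize}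
\item[(a)] There is $s\in R(B)\setminus\mathfrak q$ such that $sf_i$ kills $\kappa$ for all $i$. Moreover $\pi_1(\kappa)_{\mathfrak q}=0$, and $\pi_0(\kappa)_{\mathfrak q}\cong k(\mathfrak q)$ is generated by $\lambda$.
\item[(b)] For $a\in\mathcal K^B$, the module $\pi_j(a\otimes\kappa)_{\mathfrak q}$ is a $k(\mathfrak q)$-vector space of finite dimension $n_j$, and there is a map $\beta\colon\kappa^{\oplus n_0}\oplus(T\kappa)^{\oplus n_1}\to a\otimes\kappa$ with $\operatorname{cone}(\beta)\in\mathcal J^B_{\mathfrak q}$.
\item[(c)] $\mathcal J^B_{\mathfrak q}$ is the unique prime of $\mathcal K^B$ over $\mathfrak q$.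
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $C=\operatorname{cone}(f_i)$ and write $f_i\cdot\mathrm{id}_C=gb$ with $g\in\pi_1(C)$ as in Lemma~\ref{lem:cone}(a). The sequence $\pi_1(\mathbf 1)\to\pi_1(C)\to\pi_0(\mathbf 1)\xrightarrow{f_i}\pi_0(\mathbf 1)$ is exact, $\pi_1(\mathbf 1)=0$ by (F1), and $f_i$ is a nonzero element of the domain $R(B)_{\mathfrak q}$. So $\pi_1(C)_{\mathfrak q}=0$, some $s_i\notin\mathfrak q$ annihilates $g$, and $s_if_i$ kills $C$ and hence $\kappa$. Take $s=s_1\cdots s_d$.

Next we show by induction on $i$ that $\pi_1(\kappa_i)_{\mathfrak q}=0$ and that $\pi_0(\kappa_i)_{\mathfrak q}\cong R(B)_{\mathfrak q}/(f_1,\dots,f_i)$, generated by $\mathbf 1\to\kappa_i$. For $i=0$ this is (F1). If it holds for $i-1$, the localized long exact sequence of \eqref{eq:koszul} reads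
\[
0\to\pi_1(\kappa_i)_{\mathfrak q}\to\pi_0(\kappa_{i-1})_{\mathfrak q}\xrightarrow{f_i}\pi_0(\kappa_{i-1})_{\mathfrak q}\to\pi_0(\kappa_i)_{\mathfrak q}\to0,
\]
and $f_i$ is injective because the sequence is regular. For $i=d$ the quotient is $k(\mathfrak q)$.

(b) By (a) each $sf_i$ kills $a\otimes\kappa$, so $\mathfrak qR(B)_{\mathfrak q}$ annihilates $\pi_j(a\otimes\kappa)_{\mathfrak q}$, which is finitely generated by Lemma~\ref{lem:fg}(a). Clearing denominators, choose elements of $\pi_j(a\otimes\kappa)$ whose images form a basis, and let $\alpha_0\colon T^j\mathbf 1\to a\otimes\kappa$ be one of them. Given $\alpha_{i-1}\colon T^j\kappa_{i-1}\to a\otimes\kappa$, we have $(s\alpha_{i-1})(f_i\cdot\mathrm{id})=sf_i\alpha_{i-1}=0$, so by \eqref{eq:koszul} the map $s\alpha_{i-1}$ extends to $\alpha_i\colon T^j\kappa_i\to a\otimes\kappa$. This is where it matters that $sf_i$ kills the target object and not merely its homotopy groups. The map $\alpha_d$ satisfies $\alpha_d\circ T^j\lambda=s^d\alpha_0$. By (a), $\pi_*(T^j\kappa)_{\mathfrak q}$ is one-dimensional, spanned by $T^j\lambda$ in degree $j$, and $s^d$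 is nonzero in $k(\mathfrak q)$. So the sum $\beta$ of the maps $\alpha_d$ over the chosen bases for $j=0,1$ is bijective on $\pi_*(-)_{\mathfrak q}$, and its cone lies in $\mathcal J^B_{\mathfrak q}$.

(c) A prime over $\mathfrak q$ exists by Proposition~\ref{prop:reduce}(c). Let $\mathcal Q$ be one. Then $\mathcal J^B_{\mathfrak q}\subseteq\mathcal Q$ by Proposition~\ref{prop:reduce}(a), and $\kappa\notin\mathcal Q$ because $\mathcal Q$ is prime and contains neither $\mathbf 1$ nor any $\operatorname{cone}(f_i)$. Let $a\in\mathcal Q$. Both $a\otimes\kappa$ and $\operatorname{cone}(\beta)$ lie in $\mathcal Q$, so the source of $\beta$ does, and $n_0=n_1=0$. Thus $a\otimes\kappa\in\mathcal J^B_{\mathfrak q}$, and $d$ applications of Proposition~\ref{prop:reduce}(b) give $a\in\mathcal J^B_{\mathfrak q}$.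
\end{proof}

\section{Descent to abelian subgroups}\label{sec:descent}

To reach good pairs from an arbitrary $G$ we need an object $w$ that lies outside the given prime and is built from algebras $C(G/B)$ with $B$ abelian and $\hat B$ free of torsion in the residue characteristic. The algebras $C(G/B)$ are not assumed to lie in $\mathcal K$; the statement takes place in $\mathrm{KK}^G$. For a prime number $p$ let $c_G=\operatorname{cone}(p)\in\mathcal K^G$, so that $\operatorname{Res}_Hc_G=c_H$.

\begin{proposition}\label{prop:generate}
Let $p$ be $0$ or a prime number, and put $w=\mathbf 1$ if $p=0$ and $w=c_G$ if $p>0$. There are closed abelian subgroups $B_1,\dots,B_m\le G$, with $\hat B_j$ free of $p$-torsion if $p>0$, such that $w\in\langle C(G/B_1),\dots,C(G/B_m)\rangle$ in $\mathrm{KK}^G$.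
\end{proposition}

\begin{proof}
\emph{Step 1: $p=0$.} By Lemma~\ref{lem:cells}(a) it suffices to find a finite $G$-CW complex $X$ with abelian stabilizers such that $\mathbf 1$ is a retract of $C(X)$. A left inverse of the unit map $\mathbb C\to C(X)$ is provided by an invariant elliptic operator of equivariant index $1$.

Embed $G$ in $U(n)$ and let $X=U(n)/\mathbb T^n$ be the flag manifold, where $\mathbb T^n$ is the diagonal torus. It is a connected projective complex manifold on which $U(n)$ acts holomorphically. Fix an invariant Hermitian metric. The Dolbeault operator $D=\bar\partial+\bar\partial^*$ on forms of type $(0,*)$, graded by parity of the degree, is elliptic and invariant; with $C(X)$ acting by multiplication on $L^2$-forms it defines a class $[D]\in\mathrm{KK}^{U(n)}(C(X),\mathbb C)$. Its composite with the unit map $\mathbb C\to C(X)$ is obtained by forgetting the action of $C(X)$, so it is the equivariant index of $D$ in $R(U(n))$. By Hodge theory the kernel of $D$ in degree $q$ is the Dolbeault cohomology $H^{0,q}(X)$, so the index is $\sum_q(-1)^q[H^{0,q}(X)]$. The cohomology $H^*(X;\mathbb C)$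 is spanned by the classes of Schubert varieties, which have type $(r,r)$, so the Hodge decomposition gives $H^{0,q}(X)=0$ for $q>0$. The space $H^{0,0}(X)$ of holomorphic functions consists of the constants, with trivial action. So the index is $1$, and after restriction to $G$ the unit $\mathbf 1$ is a retract of $C(X)$ in $\mathrm{KK}^G$.

By Illman's theorem the compact smooth $G$-manifold $X$ is a finite $G$-CW complex. The stabilizer of $u\mathbb T^n$ in $G$ is $G\cap u\mathbb T^nu^{-1}$, which is abelian. Hence $\mathbf 1\in\langle C(G/A_1),\dots,C(G/A_m)\rangle$ for closed abelian subgroups $A_j$.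

\emph{Step 2: $p>0$ and $G=A$ abelian.} Let $M_p\le\hat A$ be the finite subgroup of characters of $p$-power order, and let $B=M_p^\perp$. Then $\hat B=\hat A/M_p$ has no $p$-torsion. We prove $c_A\in\langle C(A/B)\rangle$ by induction on $|M_p|$, removing one character of order $p$ at a time. If $M_p$ is trivial, then $B=A$ and $c_A\in\langle\mathbf 1\rangle$. Otherwise choose $\chi\in M_p$ of order $p$ and let $A'=\ker\chi\supseteq B$. The character group of $A'$ is $\hat A/\langle\chi\rangle$; its elements of $p$-power order form the group $M_p/\langle\chi\rangle$, whose annihilator in $A'$ is again $B$. By induction $c_{A'}\in\langle C(A'/B)\rangle$.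

Put $\epsilon=1-\chi$. Modulo $p$ we have $\epsilon^p\equiv1-\chi^p=0$, so $\epsilon^{2p}\in p^2R(A)$ kills $c_A$ by Lemma~\ref{lem:cone}(a). Lemmas \ref{lem:cone}(b) and \ref{lem:cells}(b) and (F2) give
\[
c_A\in\langle c_A\otimes\operatorname{cone}(\epsilon)\rangle\subseteq\langle c_A\otimes C(A/A')\rangle=\langle\operatorname{Ind}_{A'}^Ac_{A'}\rangle\subseteq\langle\operatorname{Ind}_{A'}^AC(A'/B)\rangle=\langle C(A/B)\rangle .
\]

\emph{Step 3: $p>0$ and $G$ arbitrary.} Let $A_j$ be as in Step 1 and $B_j\le A_j$ as in Step 2. Tensoring Step 1 with $c_G$ shows that $c_G$ lies in the thick subcategory generated by the objects $c_G\otimes C(G/A_j)\cong\operatorname{Ind}_{A_j}^Gc_{A_j}$, and $\operatorname{Ind}_{A_j}^Gc_{A_j}\in\langle\operatorname{Ind}_{A_j}^GC(A_j/B_j)\rangle=\langle C(G/B_j)\rangle$.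
\end{proof}

\begin{corollary}\label{cor:detect}
Let $w$ and $B_j$ be as in Proposition~\ref{prop:generate}. If $\phi$ is a morphism of $\mathrm{KK}^G$ with $\operatorname{Res}_{B_j}\phi=0$ for all $j$, then $\phi^{\otimes N}\otimes w=0$ for some $N\ge1$.
\end{corollary}

\begin{proof}
By (F2), $\phi\otimes C(G/B_j)=0$ for all $j$. Apply Lemma~\ref{lem:nil} in $\mathrm{KK}^G$.
\end{proof}

\begin{proposition}\label{prop:descent}
Let $\mathcal P$ be a prime of $\mathcal K^G$, let $p=\operatorname{char}k(\rho(\mathcal P))$, and let $w$ and $B_j$ be as in Proposition~\ref{prop:generate} for this $p$. Then $\mathcal P=\operatorname{Res}_{B_j}^{-1}(\mathcal Q)$ for some $j$ and some prime $\mathcal Q$ of $\mathcal K^{B_j}$.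
\end{proposition}

\begin{proof}
The choice of $p$ ensures $w\notin\mathcal P$: if $p>0$, then $p\in\rho(\mathcal P)$. Write $F_j=\operatorname{Res}_{B_j}\colon\mathcal K^G\to\mathcal K^{B_j}$. We look for a prime $\mathcal Q$ that contains $F_j(\mathcal P)$ and avoids $F_j(\mathcal K^G\setminus\mathcal P)$. Since $\mathcal P$ is closed under finite sums, the subcategories $\langle F_j(x)\rangle$, $x\in\mathcal P$, form a directed family, and their union $\mathcal I_j$ is a thick ideal of $\mathcal K^{B_j}$. Since $\mathcal P$ is prime, the class $\Sigma_j$ of objects isomorphic to some $F_j(y)$ with $y\in\mathcal K^G\setminus\mathcal P$ contains $\mathbf 1$ and is closed under $\otimes$. If $\mathcal I_j\cap\Sigma_j=\emptyset$ for some $j$, Lemma~\ref{lem:avoid} gives a prime $\mathcal Q\supseteq\mathcal I_j$ disjoint from $\Sigma_j$, and $F_j^{-1}(\mathcal Q)=\mathcal P$.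

Suppose instead that for every $j$ there are $x_j\in\mathcal P$ and $y_j\notin\mathcal P$ with $F_j(y_j)\in\langle F_j(x_j)\rangle$. Put $x=\bigoplus_jx_j\in\mathcal P$ and $y=\bigotimes_jy_j\notin\mathcal P$. Then $F_j(y)\in\langle F_j(x)\rangle$ for all $j$, as $\langle F_j(x)\rangle$ is an ideal that contains $F_j(y_j)$. Let $\xi=\xi_x$. By Lemma~\ref{lem:xi}, $F_j(\xi)\otimes F_j(x)=0$, so Lemma~\ref{lem:nil} in $\mathcal K^{B_j}$ gives $F_j(\xi^{\otimes N}\otimes y)=0$ for some $N$, which we may take the same for the finitely many $j$. Corollary~\ref{cor:detect} applied to $\xi^{\otimes N}\otimes y$ gives $N'$ with $\xi^{\otimes NN'}\otimes v=0$, where $v=y^{\otimes N'}\otimes w\in\mathcal K^G$. By Lemma~\ref{lem:xi}, $v\in\langle x\rangle\subseteq\mathcal P$. This is impossible, since $\mathcal P$ is prime and $y,w\notin\mathcal P$.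
\end{proof}

\section{Special pairs, conjugacy, and the end of the proof}\label{sec:conj}

By the last two sections every prime over $\mathfrak p$ has the form $\operatorname{Res}_B^{-1}(\mathcal J^B_{\mathfrak q})$ for a good pair $(B,\mathfrak q)$ over $\mathfrak p$, and it remains to compare different pairs. Good pairs over the same prime need not be conjugate: for $G=C_2$, both $(C_2,(1-\chi))$ and the trivial group with the ideal $(0)$ lie over $(1-\chi)$. In the first pair the character $\chi$ becomes $1$ in the residue field, and the remedy is to pass to the subgroup on which all such characters are trivial.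

\begin{definition}\label{def:special}
A pair $(S,\mathfrak q)$, with $S$ a compact abelian Lie group and $\mathfrak q\in\operatorname{Spec}R(S)$, is \emph{special} if the canonical homomorphism $\hat S\to k(\mathfrak q)^*$ is injective.
\end{definition}

A special pair is good, because in a field of characteristic $p>0$ the equation $\gamma^p=1$ gives $(\gamma-1)^p=0$ and $\gamma=1$.

\begin{lemma}\label{lem:shrink}
Let $(B,\mathfrak q)$ be good. There are a closed subgroup $S\le B$ and a special pair $(S,\mathfrak q_S)$ such that $\mathfrak q$ is the preimage of $\mathfrak q_S$ in $R(B)$ and $\mathcal J^B_{\mathfrak q}=\operatorname{Res}_S^{-1}(\mathcal J^S_{\mathfrak q_S})$.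
\end{lemma}

\begin{proof}
Let $N$ be the kernel of $\hat B\to k(\mathfrak q)^*$ and $S=N^\perp$, so $\hat S=\hat B/N$. The map $R(B)\to k(\mathfrak q)$ factors through the surjection $R(B)\to R(S)=\mathbb Z[\hat B/N]$. Let $\mathfrak q_S$ be the kernel of $R(S)\to k(\mathfrak q)$. Its preimage is $\mathfrak q$ and $R(B)/\mathfrak q\cong R(S)/\mathfrak q_S$, so $k(\mathfrak q_S)=k(\mathfrak q)$ and $(S,\mathfrak q_S)$ is special. By Proposition~\ref{prop:regular}(c) for $S$ and Lemma~\ref{lem:rho}, $\operatorname{Res}_S^{-1}(\mathcal J^S_{\mathfrak q_S})$ is a prime of $\mathcal K^B$ over $\mathfrak q$. By Proposition~\ref{prop:regular}(c) for $B$ it equals $\mathcal J^B_{\mathfrak q}$.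
\end{proof}

Uniqueness up to conjugacy is the most one can expect. In $G=U(2)$ the subgroups $\{\operatorname{diag}(1,\pm1)\}$ and $\{\operatorname{diag}(\pm1,1)\}$, each with the ideal $(1+\chi)$, are special pairs over the same prime of $R(G)$, namely the kernel of evaluation of characters at the conjugate elements $\operatorname{diag}(1,-1)$ and $\operatorname{diag}(-1,1)$. In this example the pair is described by a generator of $S$. In general a special pair assigns to each representation $V$ of $G$ a multiset of ``eigenvalues'' in $k(\mathfrak q)^*$. The proof below recovers this multiset from $\mathfrak p$ by exterior powers and then moves the eigenvalues into $U(1)$, where they become the eigenvalues of a topological generator of $S$.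

\begin{proposition}\label{prop:conj}
Let $S_1,S_2\le G$ be closed abelian subgroups and $(S_1,\mathfrak q_1)$, $(S_2,\mathfrak q_2)$ special pairs with the same preimage $\mathfrak p$ in $R(G)$. Then there is $g\in G$ with $gS_1g^{-1}=S_2$ and $\mathfrak q_2=(c_g^*)^{-1}(\mathfrak q_1)$, where $c_g\colon S_1\to S_2$ is conjugation by $g$. Consequently $\operatorname{Res}_{S_1}^{-1}(\mathcal J^{S_1}_{\mathfrak q_1})=\operatorname{Res}_{S_2}^{-1}(\mathcal J^{S_2}_{\mathfrak q_2})$ in $\mathcal K^G$.
\end{proposition}

\begin{proof}
Both $k(\mathfrak q_i)$ are extension fields of $k(\mathfrak p)$. Let $\Omega$ be a residue field of the nonzero ring $k(\mathfrak q_1)\otimes_{k(\mathfrak p)}k(\mathfrak q_2)$. The ring homomorphisms $\phi_i\colon R(S_i)\to k(\mathfrak q_i)\to\Omega$ have kernel $\mathfrak q_i$, are injective on $\hat S_i$, and have the same restriction $\phi$ to $R(G)$.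

For a representation $V$ of $G$ of dimension $n$ let $m_i(V)$ be the multiset of the elements $\phi_i(\theta)$, where $\theta$ runs over the characters of $V|_{S_i}$ with multiplicity. The class of $\Lambda^kV|_{S_i}$ is the $k$-th elementary symmetric polynomial in these characters, so in $\Omega[t]$
\[
\prod_{\gamma\in m_i(V)}(t+\gamma)=\sum_{k=0}^n\phi([\Lambda^kV])\,t^{n-k}\qquad(i=1,2).
\]
The right side does not depend on $i$, so $m_1(V)=m_2(V)$ by unique factorization.

Let $\Gamma\le\Omega^*$ be the subgroup generated by $\phi_1(\hat S_1)$ and $\phi_2(\hat S_2)$. It is finitely generated, and its torsion subgroup is cyclic, being a finite subgroup of the multiplicative group of a field. So $\Gamma\cong\mathbb Z^r\times\mathbb Z/m$, and there is an injective homomorphism $\delta\colon\Gamma\to U(1)$: send the generators to $e^{2\pi\sqrt{-1}\,a_1},\dots,e^{2\pi\sqrt{-1}\,a_r}$ and $e^{2\pi\sqrt{-1}/m}$ with $1,a_1,\dots,a_r$ linearly independent over $\mathbb Q$. By duality there is $\sigma_i\in S_i$ with $\theta(\sigma_i)=\delta(\phi_i(\theta))$ for all $\theta\in\hat S_i$. Because the pair is special,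 $\delta\phi_i$ is injective on $\hat S_i$, so $\sigma_i$ generates a dense subgroup of $S_i$.

The trace of $\sigma_i$ on $V$ is $\sum_{\gamma\in m_i(V)}\delta(\gamma)$, so $\sigma_1$ and $\sigma_2$ have the same trace in every representation of $G$. Distinct conjugacy classes are disjoint compact sets; they are separated by a continuous function, by a class function after averaging, and therefore by a character, since characters span a dense subspace of the continuous class functions by the Peter--Weyl theorem. Hence $g\sigma_1g^{-1}=\sigma_2$ for some $g\in G$, and $gS_1g^{-1}=S_2$ by density. For $\theta\in\hat S_2$,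
\[
\delta(\phi_1(\theta\circ c_g))=\theta(g\sigma_1g^{-1})=\theta(\sigma_2)=\delta(\phi_2(\theta)),
\]
so $\phi_1\circ c_g^*=\phi_2$ on $\hat S_2$ and on $R(S_2)$. Taking kernels gives $\mathfrak q_2=(c_g^*)^{-1}(\mathfrak q_1)$.

Pulling back actions along $c_g$ is a tensor triangulated equivalence $c_g^*\colon\mathrm{KK}^{S_2}\to\mathrm{KK}^{S_1}$ that preserves $\mathbf 1$ and induces $c_g^*\colon R(S_2)\cong R(S_1)$. It gives isomorphisms $\pi_*(y)\cong\pi_*(c_g^*y)$ compatible with this ring isomorphism, so $y\in\mathcal J^{S_2}_{\mathfrak q_2}$ if and only if $c_g^*y\in\mathcal J^{S_1}_{\mathfrak q_1}$. For a $G$-algebra $(A,\alpha)$ the automorphism $\alpha_g$ is an $S_1$-equivariant isomorphism $\operatorname{Res}_{S_1}A\to c_g^*\operatorname{Res}_{S_2}A$, since $\alpha_g\alpha_s=\alpha_{gsg^{-1}}\alpha_g$ for $s\in S_1$. Hence for $x\in\mathcal K^G$ we have $\operatorname{Res}_{S_1}x\in\mathcal J^{S_1}_{\mathfrak q_1}$ if and only if $\operatorname{Res}_{S_2}x\in\mathcal J^{S_2}_{\mathfrak q_2}$.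
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:reduce}(d) it suffices to show that $\rho_G$ is injective. Let $\mathcal P_1,\mathcal P_2$ lie over $\mathfrak p$ and let $p=\operatorname{char}k(\mathfrak p)$. By Proposition~\ref{prop:descent}, $\mathcal P_i=\operatorname{Res}_{B_i}^{-1}(\mathcal Q_i)$, where $B_i\le G$ is closed abelian, $\hat B_i$ has no $p$-torsion if $p>0$, and $\mathcal Q_i$ is a prime of $\mathcal K^{B_i}$. By Lemma~\ref{lem:rho} the prime $\mathfrak q_i'=\rho_{B_i}(\mathcal Q_i)$ has preimage $\mathfrak p$ in $R(G)$. So $k(\mathfrak q_i')$ has characteristic $p$, the pair $(B_i,\mathfrak q_i')$ is good, and $\mathcal Q_i=\mathcal J^{B_i}_{\mathfrak q_i'}$ by Proposition~\ref{prop:regular}(c). Lemma~\ref{lem:shrink} gives special pairs $(S_i,\mathfrak q_i)$ with $S_i\le B_i$, such that $\mathfrak q_i$ has preimage $\mathfrak p$ in $R(G)$ and $\mathcal P_i=\operatorname{Res}_{S_i}^{-1}(\mathcal J^{S_i}_{\mathfrak q_i})$. By Proposition~\ref{prop:conj}, $\mathcal P_1=\mathcal P_2$.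
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Doctoral Thesis},
\texttt{https://www.research-collection.ethz.ch/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11850/\allowbreak 150810/\allowbreak eth-31033-02.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=2}

\end{thebibliography}
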